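# Cancellative monoids with a context-free word problem have a deterministic context-free one

## 1. Finitely generated submonoids of free groups

Let $M$ be a monoid generated by a finite set $A$. For a word $w\in A^*$ write $\bar w$ for its value in $M$, $|w|$ for its length and $w^R$ for its reversal; $\varepsilon$ is the empty word, and $\#$ is a symbol not in $A$.

**Definition (word problem).** The word problem of $M$ with respect to $A$ is the language
$$\mathrm{WP}_A(M)=\{u\#v^R \mid u,v\in A^*,\ \bar u=\bar v\}$$
over $A\cup\{\#\}$. For $M=\mathbb N$ generated by $1$, with $A=\{a\}$, it is $\{a^n\#a^n: n\ge 0\}$. Because of the reversal, the last letter of $v$ is the first one read after $\#$.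

**Definition (deterministic context-free).** A pushdown automaton has finitely many states and a stack; a move depends on the state, on the top stack symbol and on either the next input letter or nothing (an $\varepsilon$-move). It is deterministic (a DPDA) if every state and top symbol allow at most one move for each letter, at most one $\varepsilon$-move, and no letter move when an $\varepsilon$-move is allowed. It accepts a word by final state if it is in a final state at some moment after reading the whole word. A language is deterministic context-free if some DPDA accepts it by final state.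

**Definition (cancellative).** $M$ is left-cancellative if $xm=xn$ implies $m=n$, right-cancellative if $mx=nx$ implies $m=n$, and cancellative if it is both. Every submonoid of a group is cancellative; $\{0,1\}$ under multiplication is not.

Here is a class of cancellative monoids for which a DPDA is easy to build.

**Proposition 1.** Let $F$ be the free group on a finite set $Y$ and let $M\subseteq F$ be a submonoid generated by a finite set $A$. Then $\mathrm{WP}_A(M)$ is deterministic context-free.

*Proof.* The stack holds, above a bottom marker, a reduced word over $Y\cup Y^{-1}$, read from bottom to top. To multiply the stored element on the right by $y\in Y\cup Y^{-1}$, the machine pops the top symbol if it is $y^{-1}$, and pushes $y$ otherwise; the stored word stays reduced. Before $\#$, on reading $a\in A$, the machine multiplies by $a$, written as a fixed word over $Y\cup Y^{-1}$, one symbol at a time. After $\#$, on reading $a$, it multiplies by $a^{-1}$. After each letter following $\#$, and after $\#$ itself, it inspects the top of the stack and goes to a final state exactly if only the bottom marker is left. A second $\#$ leads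 to a rejecting sink.

If $v=a_1\cdots a_m$, then after reading $u\#v^R=u\#a_m\cdots a_1$ the stored element is $\bar u\,a_m^{-1}\cdots a_1^{-1}=\bar u\,\bar v^{-1}$. The stack is empty iff this is $1$, that is, iff $\bar u=\bar v$. $\square$

**Example 1.** Let $F$ be free on $x,b$, put $c=xbx^{-1}$, and let $M_0$ be the submonoid generated by $A=\{x,b,c\}$. In $M_0$ we have $xb=cx$, hence $xb^n=c^nx$ for all $n$. On input $xbb\#xcc$ the machine has $xbb$ on its stack when it reads $\#$. The letter $x$ turns this into $xbbx^{-1}$, and each of the two letters $c$ multiplies by $xb^{-1}x^{-1}$, giving $xbx^{-1}$ and then $1$. The word is accepted, as it should be, since $xbb=ccx$.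

The proof used two gifts of the free group. Reduced words are a way of storing an element that changes only near the top of the stack under right multiplication by a generator. Inverses let the machine cancel the letters of $v$ one after the other. What if $M$ is only known to be cancellative, and the only other hypothesis is that $\mathrm{WP}_A(M)$ is context-free?

## 2. Cancellation without inverses: the theorem, and where division fails

If $G$ is a finitely generated group with a context-free word problem, that word problem is necessarily deterministic context-free. The analogous statement fails for left-cancellative monoids: some finitely generated left-cancellative monoid has a word problem that is context-free but not deterministic context-free. The paper "Free Products of Semigroups and Monoids with a Deterministic Context-Free Word Problem" (http://dcs.fmph.uniba.sk/~kostolanyi/ipl25.pdf) is the source of the question in between, stated as an open problem: does the statement hold for cancellative monoids? The answer is yes.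

**Theorem 2.** Let $M$ be a cancellative monoid generated by a finite set $A$ such that $L=\mathrm{WP}_A(M)$ is context-free. Then $L$ is deterministic context-free.

If $A=\emptyset$ then $L=\{\#\}$ and there is nothing to do, so from now on $A\neq\emptyset$.

*Dividing one letter at a time.* A natural plan keeps the shape of Proposition 1. Suppose we have some way of storing the element $\bar u$ on the stack, as a sequence of left divisors $b_0=1,b_1,\dots,b_k$, each a bounded step from the previous one. After $\#$, when the suffix $v_2$ of $v=v_1v_2$ has been read (as $v_2^R$), replace the stored element by the $m$ with $m\,\bar v_2=\bar u$. By right cancellation there is at most one such $m$; if there is none, reject, and if $\bar u=\bar v$, it exists and is $\bar v_1$.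

The plan breaks at a definite point: the divisors on the stack need not divide the new element. Take $M_0$ and $u=xb^n$, let the stack hold left divisors $b_0=1$ and $b_j=xb^{i_j}$ with $0\le i_1<i_2<\dots$, and let the first letter after $\#$ be $x$. Since $xb^n=c^nx$, the new element is $c^n$. The homomorphism $F\to\mathbb Z$ with $x\mapsto1$, $b\mapsto0$ maps $x,b,c$ to $1,0,0$, so it maps $M_0$ into $\mathbb N$. An equation $c^n=xb^{i}m$ with $m\in M_0$ would give $0=1+(\text{something}\ge0)$. So none of $b_1,b_2,\dots$ divides $c^n$ on the left. And $c^n$ is far from $b_0=1$: under $x\mapsto 0$, $b\mapsto1$ the generators $x,b,c$ go to $0,1,1$, so any word for $c^n$ has length at least $n$. One letter has made the whole stack useless. In $F$ we would store $xb^nx^{-1}$, but nothing in the hypotheses of Theorem 2 supplies a group.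

*Postponing the division.* We shall not divide. After $\#$ the machine keeps an equation
$$\bar v_1\cdot\kappa=\overline{X\pi}$$
that the unread part $v_1$ has to satisfy. Here $X$ is a prefix of a word stored in the first phase, $\pi$ is a short word, and $\kappa$ accounts for what has been read after $\#$. In the example, after $xb^n\#x$ the equation is $\bar v_1\cdot x=xb^n$. When $c$ is read it becomes $\bar v_1\cdot cx=xb^n$, which by cancellation is equivalent to $\bar v_1\cdot x=xb^{n-1}$: the factor $x$ is carried along while $X$ shrinks. Three matters have to be settled.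

1. How to store an element so that right multiplication changes only the top of the stack.
2. How to store $\kappa$, which grows by left multiplication.
3. When and how to replace the equation by an equivalent one with shorter $X$ and small $\kappa$, and why this happens often enough that $X$ is used up when $\bar u=\bar v$.

The only available tool is a grammar for $L$, together with cancellation.

## 3. What cancellation says about a grammar for the word problem

In Sections 3–5, $T$ is any cancellative monoid generated by $A$ with $\mathrm{WP}_A(T)$ context-free. Later $T$ will be $M$, and also $M$ with its multiplication reversed. Write $[w]$ for the value of $w\in A^*$ in $T$, and for $m\in T$ let $|m|$ be the length of a shortest word representing $m$. Then $|mm'|\le|m|+|m'|$, and for each $r$ only finitely many $m$ have $|m|\le r$.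

A position in a word $w$ is a number $i$ with $0\le i\le|w|$. A factor runs from $i$ to $j$ if it consists of the letters number $i+1,\dots,j$; a node of a parse tree runs from $i$ to $j$ if its yield does.

**Step 1: separate the left of $\#$ from the right.** The language does not contain $\varepsilon$, so it has a grammar in Chomsky normal form (productions $N\to N'N''$ or $N\to$ terminal) with start symbol $S$, which we take reduced: every nonterminal occurs in a derivation of a terminal word from $S$. Let $L(N)$ be the set of terminal words derived from $N$. Every word of the language has exactly one $\#$. If $S\Rightarrow^*\alpha N\beta$ with terminal $\alpha,\beta$, then $\alpha w\beta$ has exactly one $\#$ for every $w\in L(N)$, so all words of $L(N)$ contain the same number of $\#$'s, namely $0$ or $1$. Split every $\#$-free nonterminal into a copy used to the left of $\#$ and a copy used to the right, split the productions accordingly, and remove useless symbols. The set of nonterminals is now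
$$V=V_l\cup V_r\cup V_1,$$
where $V_1$ consists of the nonterminals whose words contain $\#$. Every $V_1$-production has one of the forms $B\to\#$, or $B\to DB'$ with $D\in V_l$, $B'\in V_1$, or $B\to B'D$ with $D\in V_r$, $B'\in V_1$. In a parse tree of a word of the language the $V_1$-nodes form a path from the root, the *spine* $B_0=S,B_1,\dots,B_n$, with $B_n\to\#$. At each spine step one piece is split off, on the left or on the right.

**Step 2: nonterminals have values.** The following facts turn the grammar into algebra.

* (F1) For $N\in V_l$ all $w\in L(N)$ have the same value $[w]=:m_N$. Indeed $S\Rightarrow^*\alpha Ny\#z^R$ for some terminal words, so $[\alpha wy]=[z]$ for all $w\in L(N)$; cancel $[\alpha]$ on the left and $[y]$ on the right.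
* (F2) For $N\in V_r$ all $w\in L(N)$ have the same $[w^R]=:m_N$. Indeed $S\Rightarrow^*x\#yNy'$ gives $[x]=[y'^R][w^R][y^R]$ for all $w\in L(N)$; cancel.
* (F3) If $S\Rightarrow^*xBz^R$ with $B\in V_1$ and $p\#q^R\in L(B)$, then $xp\#q^Rz^R=xp\#(zq)^R$ is in the language, so $[xp]=[zq]$.

For each $B\in V_1$ fix a word $p_B\#q_B^R\in L(B)$. Fix $\ell\ge1$ with $|m_N|\le\ell$ for all $N\in V_l\cup V_r$ and $|p_B|,|q_B|\le\ell$ for all $B\in V_1$.

**Example 2.** For $T=\mathbb N$ and $\{a^n\#a^n\}$ take $S\to DC$, $S\to\#$, $C\to SD'$, $D\to a$, $D'\to a$. Then $V_l=\{D\}$, $V_r=\{D'\}$, $V_1=\{S,C\}$, $m_D=m_{D'}=[a]$. We may take $p_S=q_S=\varepsilon$ and $p_C=\varepsilon$, $q_C=a$ (the word $\#a\in L(C)$), and $\ell=1$.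

## 4. Storing an element as a chain of anchors

This section answers matter 1. The element spelled so far is stored as a chain of earlier elements ("anchors"), and we go back to the deepest anchor that the current element comes close to.

Let
$$H=\{h\in T:\ [x]h=m_N\text{ for some }N\in V_l,\ x\in A^*,\ |x|\le\ell\}.$$
It is finite, since by left cancellation $h$ is determined by $x$ and $N$. It contains all $m_N$ with $N\in V_l$ (take $x=\varepsilon$). Let $R_0$ be the maximum of $\ell$ and all $|h|$, $h\in H$. Fix $R\ge R_0$ and let
$$E=\{m\in T:|m|\le R\},$$
a finite set containing $1$ and $H$. For $m\in E\cup EA$ let $\theta(m)$ be a fixed shortest word for $m$; so $|\theta(m)|\le R+1$, and $\theta(m)=\varepsilon$ only for $m=1$. In Example 2, $H=\{1,[a]\}$ and $R_0=1$.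

**Chain procedure.** Reading $a_1a_2\cdots$, put $c_t=[a_1\cdots a_t]$. Maintain a chain $b_0=1,b_1,\dots,b_k$ with $c_t\in b_kE$; initially $k=0$. On reading the next letter $a$ let $c=c_ta$. If $c\in b_jE$ for some $j\in\{0,\dots,k\}$, let $i$ be the *least* such $j$ and delete $b_{i+1},\dots,b_k$. Otherwise append $b_{k+1}=c$.

**Example 3.** Let $T=\mathbb Z$ with generators $\pm1$, and use $R=1$ for display. Then $c\in b_jE$ means $|c-b_j|\le1$. Walk $1,2,3,4,3,2,1$. The chain is $(0)$ at $1$; at $2$ it becomes $(0,2)$; it stays so at $3$; at $4$ it becomes $(0,2,4)$. Coming back to $3$, the element is within $1$ of both $2$ and $4$; the least index wins and $4$ is deleted. At $2$ the chain is $(0,2)$, and at $1$ it is $(0)$.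

Let $\tau_j$ be the time at which the present $b_j$ was appended ($\tau_0=0$). Then $b_j=c_{\tau_j}$, and $\tau_0<\tau_1<\dots<\tau_k$, because deleting an anchor deletes all later ones. For the same reason $b_{j-1}$ was the last anchor just before $b_j$ was appended. At that moment the current element was in $b_{j-1}E$, so $b_j=b_{j-1}f_j$ with $f_j\in EA$. Also $c_t=b_kf$ with $f\in E$. By left cancellation $f_1,\dots,f_k,f$ are unique.

**Lemma 3.** If $b_s$ is in the chain at time $t$ and $\tau_s\le t'\le t$, then $c_{t'}\in b_sT$, and $c_{t'}\notin b_jE$ for all $j<s$. Consequently the $b_j$ are pairwise distinct, $f_j\ne1$, and $\theta(f_j)\ne\varepsilon$.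

*Proof.* Since $b_s=c_{\tau_s}$, we have $c_{t'}=b_s[a_{\tau_s+1}\cdots a_{t'}]$. During $[\tau_s,t]$ the anchors $b_0,\dots,b_{s-1}$ do not change. At time $\tau_s$ the second claim holds because $b_s$ was appended, and this is done only when the element is in no $b_jE$. At a later time $t'\le t$, if $c_{t'}\in b_jE$ with $j<s$, the least such index would be less than $s$ and $b_s$ would have been deleted. With $t'=\tau_s$ we get $b_s\notin b_jE\ni b_j$ for $j<s$, so the anchors are distinct and $f_j\ne1$. $\square$

Put $\zeta_s=\theta(f_1)\cdots\theta(f_s)$, so $[\zeta_s]=b_s$, and $|\zeta_0|<|\zeta_1|<\dots<|\zeta_k|$.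

## 5. Only boundedly many anchors are deleted at once

For a pushdown automaton to run the chain procedure, one letter must delete only boundedly many anchors. If $c_ta$ is close to $b_i$, then the word $\theta(f_{i+1})\cdots\theta(f_s)$ (from $b_i$ to $b_s$ along the chain), followed by the letters read since $\tau_s$ (from $b_s$ to $c_ta$ along the history), has the same value as a short word $g$. A parse tree of this equality has nodes of small value, which act as short chords. A chord from before $b_s$ to an element visited after $\tau_s$ would bring the history close to an anchor below $b_s$, and Lemma 3 forbids that. So the tree must do something special exactly at $b_s$, and cancellation limits how many $s$ can do so. The next lemma also allows a start in the middle of a block $\theta(f_j)$ and a longer last part $y_2$; both are needed for Proposition 5(c).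

**Lemma 4.** Let the chain at time $t$ be $b_0,\dots,b_k$, let $1\le s\le k$, $\zeta_s=x_0x_1$ with $x_1\neq\varepsilon$, and $p=[x_0]$. Let $\tau_s\le t'\le t$, $y_1=a_{\tau_s+1}\cdots a_{t'}$, $y_2\in A^+$, and let $g\in A^*$ satisfy $[x_1y_1y_2]=[g]$. Then one of the following holds.

* (A) $b_s=p\,m'[x']$ for some $m'\in T$ and $x'\in A^*$ with $|x'|\le\ell$ and $m'[p_B]=[g_1q_B]$ for some $B\in V_1$ and some prefix $g_1$ of $g$.
* (B) $b_s[y_1y']=b_sh$ for some nonempty prefix $y'$ of $y_2$ and some $h\in H$.

*Proof.* Let $z=x_1y_1y_2$ and take a parse tree of $z\#g^R$.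

**Step 1: place the elements along $z$.** To a position $i$ in $z$ attach the element $p[z']$, where $z'$ is the prefix of $z$ of length $i$. If a $V_l$-node labelled $N$ runs from $i$ to $j$, then by (F1) the element at $j$ is the element at $i$ times $m_N$. Let $\beta=|x_1|$; the element at $\beta$ is $[x_0x_1]=b_s$. Call a position $j$ *early* if $\beta<j\le|x_1y_1|$. The element at an early $j$ is $b_s[a_{\tau_s+1}\cdots a_{t''}]=c_{t''}$ for some $t''$ with $\tau_s<t''\le t'$.

**Step 2: a chord over $b_s$ that ends early starts at most $\ell$ letters before $b_s$.** The claim is: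

$$\text{if a }V_l\text{-node }N\text{ runs from }i<\beta\text{ to an early }j,\text{ then }\beta-i\le\ell.\tag{1}$$

Position $i$ lies in the part $x_1$ of $\zeta_s$, before its end. Hence the element at $i$ is $p_i=b_r[x]$ with $r<s$, $\theta(f_{r+1})=xx'$, $x'\neq\varepsilon$, and $p_i[x']=b_{r+1}$. Let $q=p_im_N$ be the element at $j$. It is some $c_{t''}$ with $\tau_s<t''\le t$, so by Lemma 3 $q\in b_sT\subseteq b_{r+1}T$, say $q=b_{r+1}h$.

If $|x'|>\ell$, then $|x|\le R+1-(\ell+1)=R-\ell$. So $|[x]m_N|\le R$ and $q=b_r[x]m_N\in b_rE$ with $r<s$, contradicting Lemma 3. Hence $|x'|\le\ell$. From $p_i[x']h=b_{r+1}h=q=p_im_N$ we get $[x']h=m_N$ by left cancellation, so $h\in H\subseteq E$ and $q\in b_{r+1}E$. By Lemma 3, $r+1<s$ is impossible, so $r+1=s$. Then $x'$ is the factor of $z$ from $i$ to $\beta$, and $\beta-i=|x'|\le\ell$. This proves (1).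

**Step 3: follow the spine past $\beta$.** Let $B_0=S,\dots,B_n$ be the spine and let the yield of $B_j$ start at $l_j$; so $0=l_0\le\dots\le l_n=|z|$. Since $y_2\ne\varepsilon$, $\beta<|z|$. So the largest $j$ with $l_j\le\beta$ satisfies $j<n$, and $l_{j+1}>\beta$. The part of $z\#g^R$ after the yield of $B_j$ is a suffix of $g^R$, hence equals $g_1^R$ for a prefix $g_1$ of $g$.

Suppose $l_j=\beta$. Then $S\Rightarrow^*x_1B_jg_1^R$, and (F3) gives $[x_1][p_{B_j}]=[g_1q_{B_j}]$. This is (A) with $B=B_j$, $m'=[x_1]$, $x'=\varepsilon$.

Suppose $l_j<\beta$. Then $B_j\to DB_{j+1}$ with $D\in V_l$ running from $l_j$ to $l_{j+1}>\beta$.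

If $l_{j+1}$ is early, then $\beta-l_j\le\ell$ by (1). Let $m'$ be the value of the prefix of $z$ of length $l_j$ and $x'$ the factor from $l_j$ to $\beta$. Then $b_s=p\,m'[x']$, and (F3) at $B_j$ gives $m'[p_{B_j}]=[g_1q_{B_j}]$. This is (A).

If $l_{j+1}$ is not early, then $l_{j+1}>|x_1y_1|$. Among $D$ and its descendants choose a lowest node $N$ with start $i<\beta$ and end $>|x_1y_1|\ge\beta$. Its yield has length at least $2$, so it has two children $C,C'$, meeting at a position $r$. If $r<\beta$, then $C'$ contradicts the choice of $N$; if $r>|x_1y_1|$, then $C$ does. So $\beta\le r\le|x_1y_1|$. Write the end of $N$, which is also the end of $C'$, as $|x_1y_1y'|$ with $y'$ a nonempty prefix of $y_2$.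

* If $r=\beta$, then $C'$ has yield $y_1y'$, so $[y_1y']=m_{C'}\in H$, and (B) holds.
* If $r>\beta$, then $r$ is early, and (1) applied to $C$ gives $\beta-i\le\ell$. With $x'$ the factor from $i$ to $\beta$ we have $[x'][y_1y']=m_N$ and $|x'|\le\ell$. So $[y_1y']\in H$, and (B) holds. $\square$

**Proposition 5.** Let $R\ge R_0$. For $\Lambda\in\mathbb N$ put
$$N_1(\Lambda)=(\Lambda+1)\,|V|\,|A^{\le\ell}|+(R+2)|H|,\qquad C(\Lambda)=(N_1(\Lambda+1)+2)(R+1),$$
nondecreasing functions of $\Lambda$. At every time $t$ of every run, with chain $b_0,\dots,b_k$ and $c_t=b_kf$: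

* (a) if $c_t=b_im$ with $0\le i\le k$ and $|m|\le\Lambda$, then $k-i\le C(\Lambda)$;
* (b) if $a\in A$ and $c_ta=b_im$ with $0\le i\le k$ and $|m|\le\Lambda$, then $k-i\le C(\Lambda)$;
* (c) every factor $x$ of $\hat u_t:=\theta(f_1)\cdots\theta(f_k)\theta(f)$ with $|[x]|\le\Lambda$ satisfies $|x|\le C(\Lambda)$.

Here (b) says that a step deletes few anchors (use $\Lambda=R$), and (c) says that the stored word contains no long factor of small value.

*Proof.*

**Step 1: two counts.** Both use right cancellation. Given $p$ and $g$, at most $(|g|+1)|V|\,|A^{\le\ell}|$ elements $b_s$ can be as in (A): there are $|g|+1$ choices of $g_1$, at most $|V|$ of $B$, these determine $m'$ by right cancellation of $[p_B]$, and there are $|A^{\le\ell}|$ choices of $x'$. Given $q\in T$, at most $|H|$ elements $b_s$ satisfy $q=b_sh$ with $h\in H$, since $h$ and $q$ determine $b_s$.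

**Step 2: part (b).** Let $g$ be a shortest word for $m$. For each $s$ with $i<s\le k$ apply Lemma 4 with $x_0=\zeta_i$, $p=b_i$, $t'=t$, $y_2=a$; here $x_1\neq\varepsilon$ as $|\zeta_i|<|\zeta_s|$. We have $b_i[x_1y_1a]=b_s[y_1a]=c_ta=b_im$, so $[x_1y_1a]=m=[g]$ by left cancellation. In case (B), $y'=a$ and $c_ta=b_sh$. Since the $b_s$ are distinct, Step 1 (with $q=c_ta$) gives $k-i\le(\Lambda+1)|V|\,|A^{\le\ell}|+|H|\le N_1(\Lambda)\le C(\Lambda)$.

**Step 3: part (a).** Take any $a\in A$. Then $c_ta=b_i(ma)$ with $|ma|\le\Lambda+1$, and Step 2 gives $k-i\le N_1(\Lambda+1)\le C(\Lambda)$.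

**Step 4: part (c).** Let $x$ run from $i$ to $i'$ in $\hat u_t$ and let $\mathcal S=\{s:1\le s\le k,\ i<|\zeta_s|\le i'\}$. The positions $|\zeta_s|$, $s\in\mathcal S$, cut $x$ into at most $|\mathcal S|+1$ pieces, each inside one block $\theta(f_j)$ or $\theta(f)$. So $|x|\le(|\mathcal S|+1)(R+1)$, and it suffices to show $|\mathcal S|\le 1+N_1(\Lambda)$. We may assume $\mathcal S\ne\emptyset$.

Let $r'=\max\mathcal S$, let $\rho$ be the factor of $\hat u_t$ from $|\zeta_{r'}|$ to $i'$ (it lies in one block, so $|\rho|\le R+1$), let $p$ be the value of the prefix of $\hat u_t$ of length $i$, and let $g$ be a shortest word for $[x]$, so $|g|\le\Lambda$. Then $p[x]=b_{r'}[\rho]$. For $s\in\mathcal S$ with $s<r'$ apply Lemma 4 with $x_0$ the prefix of length $i$ (so $x_1\ne\varepsilon$ because $i<|\zeta_s|$), $t'=\tau_{r'}-1\ge\tau_s$ and $y_2=a_{\tau_{r'}}\rho$. The hypothesis holds: since $b_s[y_1a_{\tau_{r'}}]=c_{\tau_{r'}}=b_{r'}$,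
$$p[x_1y_1y_2]=b_s[y_1a_{\tau_{r'}}][\rho]=b_{r'}[\rho]=p[x],$$
and left cancellation gives $[x_1y_1y_2]=[x]=[g]$. In case (B), $y'=a_{\tau_{r'}}\rho'$ with $\rho'$ a prefix of $\rho$, and $b_sh=b_s[y_1y']=b_{r'}[\rho']$. This is one of at most $R+2$ elements, which do not depend on $s$. By Step 1, $|\mathcal S|-1\le(\Lambda+1)|V|\,|A^{\le\ell}|+(R+2)|H|=N_1(\Lambda)$. So $|x|\le(N_1(\Lambda)+2)(R+1)\le C(\Lambda)$. $\square$

*Groups again.* Suppose that $A$ contains with every letter $a$ a letter $a'$ with $\bar a\bar a'=1$, so that $M$ is a group. Run the chain procedure on $u$, and after $\#$ feed it $a'$ for each letter $a$ read. The current element at the end is $\bar u\bar v^{-1}$. If it is $1$, it lies in $b_0E$, so $k=0$ and $f=1$; and if $k=0$ and $f=1$, it is $1$. So for such groups the chain procedure already decides equality. Without inverses we must store $\kappa$ separately.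

## 6. The opposite monoid

After $\#$ the known part of $v$ grows to the left, so $\kappa$ is multiplied on the left by each new letter (matter 2). Left multiplication in $M$ is right multiplication in $M^{op}$, the monoid with the same elements and the product of $m$ and $n$ defined as $nm$. We want Proposition 5 for $M^{op}$, so we check its hypotheses. $M^{op}$ is cancellative and generated by $A$, the value of $w$ in $M^{op}$ is $\overline{w^R}$, and the function $|\cdot|$ is the same for $M$ and $M^{op}$.

**Lemma 6.** $\mathrm{WP}_A(M^{op})=\{v^R\#u: u\#v^R\in L\}$, and this language is context-free.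

*Proof.* A word $u'\#y$ is in $\mathrm{WP}_A(M^{op})$ iff $u'$ and $y^R$ have the same value in $M^{op}$, i.e. iff $\overline{u'^R}=\bar y$. With $u'=v^R$ and $y=u$ this says $\bar v=\bar u$.

For context-freeness, turn the spine upside down. Take the grammar of Section 3 for $L$. Keep $V_l\cup V_r$ with their productions, and use new symbols $\hat B$ ($B\in V_1$) and a new start symbol $\hat T$. The productions are
$$\hat T\to\hat B\ \text{ for } B\to\#;\qquad \hat B'\to\hat BD\ \text{ for } B\to DB';\qquad \hat B'\to D\hat B\ \text{ for } B\to B'D;\qquad \hat S\to\#.$$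
Consider a spine $S=B_0,\dots,B_n$ whose left pieces are, from top to bottom, $x_1,\dots,x_r$ and whose right pieces are, from top to bottom, $y_1,\dots,y_s$. It yields $x_1\cdots x_r\#y_s\cdots y_1\in L$. The derivation $\hat T\Rightarrow\hat B_n\Rightarrow\cdots\Rightarrow\hat B_0\Rightarrow\cdots\#\cdots$ produces the pieces from the outside inwards, in the order from bottom to top: left pieces go to the right of $\#$ and right pieces to the left. So it yields $y_s\cdots y_1\#x_1\cdots x_r$. If the first word is $u\#v^R$, the second is $v^R\#u$. Conversely, every derivation of the new grammar visits symbols $\hat B_n,\dots,\hat B_0=\hat S$ with $B_n\to\#$ and consecutive ones linked by $V_1$-productions, so it arises in this way. $\square$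

**Constants.** From now on the grammar of Section 3, with $V,\ell,p_B,q_B,m_N$, is the one for $L=\mathrm{WP}_A(M)$. Fix $R$ at least $\ell$ and at least the constants $R_0$ for $M$ and for $M^{op}$ (the latter computed from a grammar for $\mathrm{WP}_A(M^{op})$). Put $E=\{m:|m|\le R\}$, and let $C$ and $C^{op}$ be the functions of Proposition 5 for $M$ and $M^{op}$ with this $R$. Define:

* $C_6\ge0$: the maximum of $0$ and all $|m|$ with $m\bar x_2=m_D$ for some $D\in V_l$ and $|x_2|\le\ell$ (finitely many $m$, by right cancellation);
* $C_2=C(\ell)$ and $C_3=C\big((R+1)|V|\ell+C_6\big)$;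
* $\Lambda_0=\max(\ell+R+1,\ \ell^2|V|)$ and $K_0=C^{op}(\Lambda_0)$.

## 7. Left contexts that a finite automaton can check

For matter 3 the machine will replace $X$ by a shorter prefix $X'$, and it needs to know that $X'$ is a possible left context of some $B\in V_1$. Let
$$P_B=\{X\in A^*:\ \exists z\in A^*,\ S\Rightarrow^*XBz^R\}\qquad(B\in V_1).$$
The left pieces in such a derivation can be arbitrarily long words of the context-free languages $L(D)$, so the definition gives no finite automaton for $P_B$. On the words that our machine stores, however, Proposition 5(c) bounds the pieces.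

Let $R_B$ be the set of words $X=x_1\cdots x_n$ ($n\ge0$) for which there are $V_1$-productions leading $S=B_0,B_1,\dots,B_n=B$ such that $x_i\in L(D)$ and $|x_i|\le C_2$ if the $i$-th production is $B_{i-1}\to DB_i$, and $x_i=\varepsilon$ if it is $B_{i-1}\to B_iD$. This language is regular: take the finite automaton with state set $V_1$, initial state $S$, final state $B$, and transitions from $B_{i-1}$ to $B_i$ labelled by the finitely many admissible words $x_i$. Also $R_B\subseteq P_B$: each right symbol $D$ that was split off derives some terminal word.

**Lemma 7.** Let $\hat u=\theta(f_1)\cdots\theta(f_k)\theta(f)$ be the word $\hat u_t$ of Proposition 5 at the end of a run of the chain procedure for $M$ on a word $u$. If $X$ is a prefix of $\hat u$ and $X\in P_B$, then $X\in R_B$.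

*Proof.* In a derivation $S\Rightarrow^*XBz^R$ the symbol $B$ lies on the spine, and $X$ is the product of the left pieces split off above it. Each is a factor of $\hat u$ with some value $m_D$, $|m_D|\le\ell$, so it has length at most $C(\ell)=C_2$ by Proposition 5(c). $\square$

Let $\mathcal D$ be one deterministic finite automaton that recognizes all the $R_B$, with one set of final states for each $B\in V_1$.

## 8. The machine

**Phase 1 (reading $u$).** Run the chain procedure for $M$, with $f_1,\dots,f_k$ on the stack and $f$ in the finite control. By left cancellation, $c_ta\in b_jE$ iff $f_{j+1}\cdots f_kfa\in E$. By Proposition 5(b) with $\Lambda=R$, every such $j$ satisfies $k-j\le C(R)$. So the least such $j$, if there is one, is found by inspecting at most $C(R)$ stack symbols; then $f_{j+1},\dots,f_k$ are removed and the product becomes the new $f$. If there is none, $f_{k+1}=fa$ is pushed and $f$ becomes $1$. When $\#$ is read put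
$$\hat u=\theta(f_1)\cdots\theta(f_k)\theta(f).$$
Then $\overline{\hat u}=\bar u$, and Proposition 5(c) and Lemma 7 apply to $\hat u$.

**Phase 2 (reading $v^R$).** A configuration is $(X,\pi;\,e_1,\dots,e_k;\,e)$, where $X$ is a prefix of $\hat u$, $\pi\in A^{\le\ell}$, $e_j\in AE$ and $e\in E$ ($k$ now counts the $e_j$). Put
$$\kappa=e\,e_k\cdots e_1\in M.$$
Initially it is $(\hat u,\varepsilon;\ ;1)$. For each letter $a$ read, do (i) and then (ii).

* (i) If $a\,e\,e_k\cdots e_{i+1}\in E$ for some $i\in\{0,\dots,k\}$, take the least such $i$, delete $e_{i+1},\dots,e_k$, and let this product be the new $e$. Otherwise append $e_{k+1}=ae$ and set $e=1$. In both cases $\kappa$ becomes $\bar a\kappa$.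
* (ii) (Crossing.) If now $k\le K_0$, and there are a factorization $X=X'\xi$ with $|\xi|\le C_3$ and a $B'\in V_1$ with $X'\in R_{B'}$ such that some $\pi'\#\kappa'^R\in L(B')$ has $\bar\pi'=\overline{\xi\pi}$ and $\bar\kappa'=\kappa$, then choose the first such pair $(\xi,B')$ in a fixed order and move to $(X',p_{B'};\ ;\overline{q_{B'}})$. This is done at most once per letter.

Since $|p_{B'}|,|q_{B'}|\le\ell\le R$, the new configuration is of the required form.

**Acceptance.** After $\#$ and after each letter of phase 2 the machine is accepting iff $k=0$, $|X|\le C_3$ and $e=\overline{X\pi}$.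

**Example 4.** Return to $M_0$; its word problem is context-free by Proposition 1. To any grammar for it we may add, with new nonterminals, productions
$$S\to D_xB,\quad B\to D_bB_1,\quad B\to B_2D'_x,\quad B_1\to BD'_c,\quad B_2\to\#,$$
and $D_x\to x$, $D_b\to b$, $D'_x\to x$, $D'_c\to c$. Here $L(B)=\{b^n\#xc^n\}$, so $S\to D_xB$ contributes only words $xb^n\#xc^n$, which are in the language. (If $S$ occurs on right-hand sides, nothing changes either, since $L(S)$ is the same as before.) Let $p_B=\varepsilon$, $q_B=x$, let $R\ge2$, and let $\theta$ be such that phase 1 on $xb^n$ ends with $\hat u=xb^n$, and suppose that the fixed order prefers the crossings used here. After $\#$ read $x$: then $\kappa=x$, and the crossing with $\xi=\varepsilon$, $B'=B$ (from $\#x\in L(B)$) leads to $(xb^n,\varepsilon;\ ;x)$. Read $c$: then $\kappa=cx$, and $b\#xc\in L(B)$ gives a crossing with $\xi=b$, leading to $(xb^{n-1},\varepsilon;\ ;x)$. After $xb^n\#xc^n$ the configuration is $(x,\varepsilon;\ ;x)$, which is accepting. The left contexts are $xb^j\in R_B$. The factor $x$, which could not be divided out in Section 2, sits in $\kappa$ all the time.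

**Lemma 8.** If $v_2^R$ has been read after $\#$, then
$$\text{for all }v_1\in A^*:\qquad \bar u=\overline{v_1v_2}\iff\bar v_1\,\kappa=\overline{X\pi}.\tag{2}$$

*Proof.* Initially $v_2=\varepsilon$, $\kappa=1$ and $\overline{X\pi}=\overline{\hat u}=\bar u$, so (2) holds.

Step (i) preserves it: the word read is now $v_2^Ra=(av_2)^R$, and (2) for $v_1a$ in place of $v_1$ says $\bar u=\overline{v_1av_2}\iff\bar v_1\bar a\kappa=\overline{X\pi}$.

Step (ii) preserves it: since $X'\in R_{B'}\subseteq P_{B'}$, there is $z$ with $S\Rightarrow^*X'B'z^R$. Apply (F3) to the two words $\pi'\#\kappa'^R$ and $p_{B'}\#q_{B'}^R$ of $L(B')$. This gives $\overline{X'\pi'}=\bar z\kappa$ and $\overline{X'p_{B'}}=\bar z\,\overline{q_{B'}}$. As $\overline{X\pi}=\overline{X'}\,\overline{\xi\pi}=\overline{X'\pi'}=\bar z\kappa$, right cancellation of $\kappa$ and of $\overline{q_{B'}}$ gives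
$$\bar v_1\kappa=\overline{X\pi}\iff\bar v_1=\bar z\iff\bar v_1\,\overline{q_{B'}}=\overline{X'p_{B'}}.\qquad\square$$

The element $\bar z$ is the quotient that Section 2 wanted to store. The machine never stores it; it only knows two equations that determine it.

**Lemma 9.** Every $i$ as in step (i) satisfies $k-i\le C^{op}(R)$, where $k$ is the value before the step. Moreover
$$\text{if }|\kappa|\le\Lambda_0\text{ after (i), then }k\le K_0\text{ after (i)}.\tag{3}$$

*Proof.* We show that step (i) is the chain procedure for $M^{op}$. Put $b_j=e_j\cdots e_1$ (products in $M$). In $M^{op}$ the set "$b_j$ times $E$" is $Eb_j$. The current element is $\kappa=eb_k$, the next one is $\bar a\kappa$, and by right cancellation $\bar a\kappa=a\,e\,e_k\cdots e_{j+1}b_j\in Eb_j$ iff $a\,e\,e_k\cdots e_{j+1}\in E$. If nothing is found, the new anchor is $\bar a\kappa=(ae)b_k$. So before the first crossing, $e_1,\dots,e_k;e$ evolve exactly as in the chain procedure for $M^{op}$ from its start.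

After a crossing they evolve as if the procedure had been started afresh and had first read $q_{B'}^R$. Indeed all prefixes of $q_{B'}^R$ have $M^{op}$-values of length at most $\ell\le R$, hence in $E=Eb_0$. So after reading $q_{B'}^R$ the chain has $k=0$ and the current element is $\overline{q_{B'}}$, which is the configuration after the crossing.

Thus Proposition 5 for $M^{op}$ applies at all times of phase 2. Part (b) with $\Lambda=R$ gives the first claim. Part (a) with $i=0$ and $\Lambda=\Lambda_0$, applied to the chain after (i), whose current element is $\kappa=\kappa b_0$, gives (3). $\square$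

## 9. The machine is a deterministic pushdown automaton

**Lemma 10.** The machine of Section 8 can be realized as a DPDA accepting by final state.

*Proof.*

**Step 1: the stack contents.** There is a bottom marker. In phase 1 each symbol $f_j$ is stored together with the state of $\mathcal D$ after reading $\theta(f_1)\cdots\theta(f_j)$; when a new symbol is pushed, this annotation is computed from that of the symbol below, or from the initial state of $\mathcal D$. At $\#$ the symbol $\langle\theta(f)\rangle$ is pushed. In phase 2 the stack is, from the bottom, annotated $f_1,\dots,f_j$, then one symbol $\langle x\rangle$ with $x\in A^{\le R+1}$, meaning $X=\theta(f_1)\cdots\theta(f_j)x$, and then $e_1,\dots,e_k$. The data $\pi$ and $e$ are in the finite control. The stack alphabet is finite.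

**Step 2: every step uses a bounded top part of the stack.** Phase 1 inspects at most $C(R)$ symbols. Step (i) inspects at most $C^{op}(R)$ symbols $e_j$, by Lemma 9. Step (ii) and the acceptance test must know whether $k\le K_0$ (respectively $k=0$), which the top $K_0+1$ symbols show. If so, they need the $e_j$, the symbol $\langle x\rangle$, and at most $C_3+1$ of the symbols $f_j$ below it. Since each $\theta(f_j)\neq\varepsilon$, this determines all suffixes $\xi$ of $X$ with $|\xi|\le C_3$, and whether $|X|\le C_3$.

If $X=X'\xi$ with $|\xi|\le C_3$, write $X'=\theta(f_1)\cdots\theta(f_{j'})x'$, where $x'$ is a prefix of $x$ if $j'=j$, and a proper prefix of $\theta(f_{j'+1})$ if $j'<j$. Here $j-j'\le C_3$: for $j'<j$, $\xi$ contains a nonempty suffix of $\theta(f_{j'+1})$ and the nonempty words $\theta(f_{j'+2}),\dots,\theta(f_j)$. So the annotation at $f_{j'}$ is among the inspected symbols. Whether $X'\in R_{B'}$ is decided from this annotation (the initial state of $\mathcal D$ if $j'=0$) and $x'$. The word $X'$ is represented by deleting the symbols above $f_{j'}$ and pushing $\langle x'\rangle$.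

**Step 3: the remaining tests are finite tables.** They concern products in $M$ of boundedly many elements of finite sets, and the existence of $\pi'\#\kappa'^R\in L(B')$ with $(\bar\pi',\bar\kappa')=(\overline{\xi\pi},\kappa)$, where $|\xi\pi|\le C_3+\ell$ and $\kappa$ is a product of at most $K_0+1$ elements of the finite set $E\cup AE$. So only finitely many questions can occur, and their answers are built into the machine.

**Step 4: determinism.** After reading a letter the machine pops the bounded number of topmost symbols (fewer if the bottom marker is met) into the finite control by $\varepsilon$-moves, computes the new top part, and pushes it. At the end of the step it inspects the top part once more in the same way, restores it, and enters a resting state that records whether the acceptance condition holds. Letters are read only in resting states, and $\varepsilon$-moves occur only in the others. The final states are the accepting resting states of phase 2. A second $\#$ leads to a rejecting sink. So there is exactly one resting configuration for each input in $A^*\cup A^*\#A^*$, and the automaton is deterministic and accepts by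 final state. $\square$

## 10. The machine accepts exactly the equalities

If the machine accepts $u\#v^R$, then $k=0$, so $\kappa=e=\overline{X\pi}$, and (2) with $v_2=v$, $v_1=\varepsilon$ gives $\bar u=\bar v$. The converse is the remaining part of matter 3: crossings occur often enough. We first fix notation for parse trees of words $X\pi\#\eta$ and bound how far $X$ can extend when little can happen on the right.

**Spine notation.** Let $(X,\pi;\dots)$ be a configuration of phase 2 and $W=X\pi\#\eta\in L$ with a parse tree. Let $B_0=S,\dots,B_n$ be the spine ($B_n\to\#$) and let the yield of $B_j$ run from $l_j$ to $r_j$ in $W$. Then $l_0=0$, $r_0=|W|$, $l_j$ is nondecreasing, $r_j$ is nonincreasing, each step $j\to j+1$ changes exactly one of them, $l_n=|X\pi|$ and $r_n=|X\pi|+1$. Let $\lambda_j\in M$ be the value of the prefix of $W$ of length $l_j$, and let $z_j^R$ be the part of $W$ after position $r_j$. By (F3)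
$$\lambda_j\,\overline{p_{B_j}}=\bar z_j\,\overline{q_{B_j}}.\tag{4}$$
Since $r_j$ determines $z_j$ and $l_j$ determines $\lambda_j$, right cancellation shows that $\lambda_j$ is determined by $(r_j,B_j)$ and $\bar z_j$ is determined by $(l_j,B_j)$. Moreover
$$\lambda_{j+1}\in\{\lambda_j\}\cup\{\lambda_jm_D:D\in V_l\},\qquad\bar z_{j+1}\in\{\bar z_j\}\cup\{\bar z_jm_D:D\in V_r\}.\tag{5}$$
For the second, if $y\in L(D)$ is the right piece split off, then $z_{j+1}^R=yz_j^R$, so $z_{j+1}=z_jy^R$ and $\overline{y^R}=m_D$.

**Lemma 11.** Suppose $l_{j_0}\le|X|$ and $r_j$ takes at most $R+1$ values for $j\ge j_0$. Then the suffix $\xi$ of $X$ starting at position $l_{j_0}$ satisfies $|\xi|\le C_3$.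

*Proof.* We bound $|\bar\xi|$ and then use Proposition 5(c). Let $j^*\ge j_0$ be maximal with $l_{j^*}\le|X|$. The sequence $\lambda_{j_0},\dots,\lambda_{j^*}$ takes at most $(R+1)|V|$ values, since $\lambda_j$ is determined by $(r_j,B_j)$. By (5) each term is the previous one or the previous one times some $m_D$. Cutting out the parts between equal values, we get $\lambda_{j^*}=\lambda_{j_0}m$ with $m$ a product of fewer than $(R+1)|V|$ elements $m_D$, so $|m|\le(R+1)|V|\ell$. By left cancellation $m$ is the value of the factor of $X$ from $l_{j_0}$ to $l_{j^*}$.

If $l_{j^*}=|X|$, this factor is $\xi$. If $l_{j^*}<|X|$, then $j^*<n$ (as $l_n=|X\pi|\ge|X|$) and $l_{j^*+1}>|X|$. So $B_{j^*}\to DB_{j^*+1}$, where the yield of $D$ is $x_1x_2$ with $x_1$ the suffix of $X$ from $l_{j^*}$ and $x_2$ a prefix of $\pi$. Then $\bar x_1\bar x_2=m_D$ and $|x_2|\le|\pi|\le\ell$, hence $|\bar x_1|\le C_6$, and $\bar\xi=m\bar x_1$. In both cases $|\bar\xi|\le(R+1)|V|\ell+C_6$. As $\xi$ is a factor of $\hat u$, Proposition 5(c) gives $|\xi|\le C_3$. $\square$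

**Lemma 12.** If $\bar u=\bar v$, then after all of $u\#v^R$ is read, $k=0$ and $|X|\le C_3$.

*Proof.* Let the final configuration be $(X,\pi;e_1,\dots,e_k;e)$ and let $t_*$ be the time of the last crossing (the time of reading $\#$ if there was none). After $t_*$ no crossing occurs and $(X,\pi)$ does not change; at time $t_*$, after the crossing, the $e$-chain is empty.

**Step 1: $k=0$, set-up.** We assume $k\ge1$ and produce a crossing after $t_*$. The symbol $e_1$ was appended at some time $t_1>t_*$ and has not been removed since. Let $y''$ be the word read after $t_1$, and let $\vartheta$ be a shortest word with $\overline{\vartheta^R}=e_1$. By step (i), $e_1\in AE$ and $e_1\notin E$, so $1\le|\vartheta|\le R+1$. At time $t_1$ we have $\kappa=e_1$, and the whole of $v^R$ is the part read up to $t_1$ followed by $y''$. So (2) with $v_1=y''^R$ and $\bar u=\bar v$ give $\overline{y''^R}\,e_1=\overline{X\pi}$. Since $(\vartheta y'')^R=y''^R\vartheta^R$, this means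
$$W:=X\pi\#\vartheta y''\in L.$$
Fix a parse tree of $W$ and let $\beta=|X\pi\#\vartheta|$. For a prefix $\omega$ of $y''$ let $\sigma\ge t_1$ be the time at which exactly $\omega$ has been read after $t_1$; we say that the position $|X\pi\#\vartheta\omega|\ge\beta$ corresponds to $\sigma$. No crossing occurs after $t_*$, so at time $\sigma$, after (i),
$$\kappa=\kappa_\sigma:=\overline{\omega^R}\,e_1=\overline{(\vartheta\omega)^R}.\tag{6}$$

**Step 2: choose the spine node at which to cross.** Let $J$ be the largest $j$ with $l_j\le|X|$ and $r_j\ge\beta$. It exists, since $j=0$ qualifies, and $J<n$ since $r_n=|X\pi|+1<\beta$. Write $X=X'\xi$ with $|X'|=l_J$ and $r_J=|X\pi\#\vartheta\omega|$, corresponding to the time $\sigma\ge t_1$. We show $|\xi|\le C_3$ and $|\kappa_\sigma|\le\Lambda_0$. Since the step $J\to J+1$ changes exactly one of $l$ and $r$, maximality of $J$ leaves two cases.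

*Case 1: $B_J\to B_{J+1}D$ with $r_{J+1}<\beta\le r_J$ and $l_{J+1}=l_J$.* Let $\vartheta=\omega_0\omega_1$ with $\omega_0$ ending at position $r_{J+1}\ge r_n=|X\pi\#|$. The yield of $D$ is $\omega_1\omega$, so $\kappa_\sigma=\overline{(\omega_1\omega)^R}\,\overline{\omega_0^R}=m_D\,\overline{\omega_0^R}$ and $|\kappa_\sigma|\le\ell+R+1\le\Lambda_0$. For $j\ge J+1$ we have $|X\pi\#|\le r_j<\beta$, which allows at most $|\vartheta|\le R+1$ values. Since $l_{J+1}=l_J\le|X|$, Lemma 11 with $j_0=J+1$ gives $|\xi|\le C_3$.

*Case 2: $B_J\to DB_{J+1}$ with $l_J\le|X|<l_{J+1}$ and $r_{J+1}=r_J$.* The yield of $D$ is $\xi x_2$ with $x_2$ a prefix of $\pi$. So $\bar\xi\bar x_2=m_D$, $|\bar\xi|\le C_6$, and $|\xi|\le C(C_6)\le C_3$ by Proposition 5(c). For $j\ge J+1$ we have $|X|<l_j\le|X\pi|$, at most $\ell$ values. So $\bar z_{J+1},\dots,\bar z_n$, being determined by $(l_j,B_j)$, take at most $\ell|V|$ values. Cutting out loops by (5) gives $\bar z_n=\bar z_{J+1}m$ with $|m|\le\ell^2|V|$. On the other hand $z_n^R=\vartheta y''=\vartheta\omega z_{J+1}^R$, because $r_{J+1}=r_J$; so $z_n=z_{J+1}(\vartheta\omega)^R$ and $\bar z_n=\bar z_{J+1}\kappa_\sigma$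 by (6). By left cancellation $\kappa_\sigma=m$, and $|\kappa_\sigma|\le\Lambda_0$.

**Step 3: the crossing happens.** We check the conditions of (ii) at time $\sigma$ after (i). By (3), $k\le K_0$ at that moment. We have $|\xi|\le C_3$. The prefix of $W$ of length $l_J$ is $X'$, so $X'\in P_{B_J}$; as $X'$ is a prefix of $\hat u$, Lemma 7 gives $X'\in R_{B_J}$. The yield of $B_J$ is $\xi\pi\#\vartheta\omega=\pi'\#\kappa'^R$ with $\pi'=\xi\pi$ and $\kappa'=(\vartheta\omega)^R$, so $\bar\pi'=\overline{\xi\pi}$ and $\bar\kappa'=\kappa_\sigma=\kappa$. So the crossing condition holds, and a crossing is performed at time $\sigma\ge t_1>t_*$, contradicting the choice of $t_*$. Hence $k=0$.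

**Step 4: $|X|\le C_3$.** Now $\kappa=e\in E$, and (2) with $v_1=\varepsilon$, $v_2=v$ and $\bar u=\bar v$ gives $e=\overline{X\pi}$. Let $\vartheta$ be a word with $\overline{\vartheta^R}=e$ and $|\vartheta|\le R$. Then $W=X\pi\#\vartheta\in L$. In a parse tree of $W$ we have $|X\pi|+1\le r_j\le|X\pi|+1+R$, so $r_j$ takes at most $R+1$ values. Lemma 11 with $j_0=0$, for which $\xi=X$, gives $|X|\le C_3$. $\square$

**Proof of Theorem 2.** By Lemma 10 the machine is a DPDA accepting by final state, and all inputs it accepts have the form $u\#v^R$ with $u,v\in A^*$. If it accepts $u\#v^R$, then $\bar u=\bar v$, as shown at the start of this section. If $\bar u=\bar v$, then by Lemma 12 the final configuration has $k=0$ and $|X|\le C_3$, and (2) with $v_1=\varepsilon$ gives $e=\kappa=\overline{X\pi}$; so the machine accepts. Hence it accepts exactly $L=\mathrm{WP}_A(M)$, and $L$ is deterministic context-free. $\blacksquare$
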